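# Hoàng's degree-sequence condition and Hamilton cycles in tough graphs, for $t=2$ and $t=3$

## A degree-sequence theorem for $\tau_t$-tough graphs

**Theorem 1.** Let $t\ge 2$ be an integer, and put $\tau_2=2$ and $\tau_t=\frac{t+3}{2}$ for $t\ge 3$. Let $G$ be a $\tau_t$-tough graph on $n\ge 3$ vertices with degree sequence $d_1\le d_2\le\dots\le d_n$, and put $m=\lfloor\frac{n-1}{2}\rfloor$. Call an index $i\in[1,m]$ *bad* if $d_i\le i$ and $d_{n-i+t}<n-i$. Suppose that

* (H1) there is at most one bad index in $[1,m]$;
* (H2) if $i\le m-1$ is bad, then $d_{i+1}\ge i+1$.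

Then $G$ is Hamiltonian.

**Corollary 2.** Let $t\ge 2$ be an integer and let $G$ be a $t$-tough graph on $n\ge3$ vertices with degree sequence $d_1\le\dots\le d_n$. Suppose that for each $i\in[1,\lfloor\frac{n-1}2\rfloor]$, if $d_i\le i$ and $d_{n-i+t}<n-i$, then $d_j+d_{n-j+t}\ge n$ for all $j\in[i+1,\lfloor\frac{n-1}{2}\rfloor]$. Then $G$ is Hamiltonian.

The statement of Corollary 2, for all integers $t\ge1$, is a conjecture of Hoàng; it appears as Conjecture 1.2.12 in "Some Conditions for Hamiltonicity in Tough Graphs". Hoàng proved it for $t=1$, and it has also been proved for all integers $t\ge4$, which leaves $t=2$ and $t=3$. Corollary 2 shows that the conjecture is true for $t=2$ and for $t=3$. The argument below treats all $t\ge2$ at once and does not use the known cases.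

The only outside result we use is the Chvátal–Erdős theorem (Discrete Math. 2 (1972) 111–113): a graph on $n\ge3$ vertices whose connectivity $\kappa(G)$ is at least its independence number $\alpha(G)$ is Hamiltonian.

## Toughness, bad indices, and two worked graphs

All graphs are finite and simple, and $c(H)$ denotes the number of components of $H$.

**Definition (toughness).** For a real $\tau\ge0$, a graph $G$ is $\tau$-tough if $|S|\ge \tau\, c(G-S)$ for every $S\subseteq V(G)$ with $c(G-S)\ge2$. Complete graphs have no such $S$ and are $\tau$-tough for every $\tau$.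

A Hamiltonian graph is $1$-tough, because deleting $|S|\ge1$ vertices from a cycle leaves at most $|S|$ pieces. Theorem 1 starts from toughness at least $2$ and adds a degree condition.

**Reading the degree condition.** The inequality $d_i\le i$ says that at least $i$ vertices have degree at most $i$. The vertices with indices $n-i+t,\dots,n$ are $i-t+1$ in number, so $d_{n-i+t}\ge n-i$ says that at least $i-t+1$ vertices have degree at least $n-i$. Thus a bad index $i$ means "there are $i$ vertices of small degree, and at most $i-t$ vertices of large degree to make up for them". The theorem tolerates one such index, with (H2) as a condition on the next degree if $i<m$.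

**Are the indices defined?** Let $G$ be $\tau_t$-tough and not complete. A smallest vertex cut leaves at least two components, so its size is at least $2\tau_t$, and the minimum degree is at least that. Note that $2\tau_t\ge t+2$ (with equality for $t=2$; for $t\ge3$ the left side is $t+3$). So $d_i\le i$ forces $i\ge t+2$, and then $n-i+t\le n-2$. If $G$ is complete, then $d_i=n-1>i$ for all $i\le m$, and no index is bad. So every term that is actually used is well defined. Also $2\le\tau_t\le t$, and $\tau_3=3$.

**Example A.** Let $G=C_n^2$ with $n\ge 6$: the vertices are the residues modulo $n$, and $u\sim v$ if $u-v\in\{\pm1,\pm2\}$. This graph is $2$-tough. Indeed, two surviving vertices that follow each other in the cyclic order, with at most one deleted vertex between them, are adjacent. So if $c(G-S)\ge2$, the survivors fall into blocks separated by gaps of at least two deleted vertices; every component is a union of blocks, and there are as many gaps as blocks. Hence $|S|\ge2c(G-S)$. All degrees are $4$. Take $t=2$. For $n\le8$ we have $m\le3$ and no $i\le m$ satisfies $d_i\le i$.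 For $n\in\{9,10\}$ we have $m=4$, and $i=4$ is bad, since $d_4=4$ and $d_{n-2}=4<n-4$; it is the only bad index and $i=m$, so Theorem 1 applies. For $n\ge11$ the indices $4$ and $5$ are both bad and (H1) fails.

**Example B.** Let $t=2$, let $L$ be a clique on $6$ vertices and $R$ a clique on $9$ vertices, and join each vertex of $L$ to one vertex of $R$ so that exactly four vertices of $R$ are used, with $2,2,1,1$ edges. For every $S$ the graph $G-S$ has at most two components. If it has two, $S$ meets every edge between $L$ and $R$; these edges contain a matching of size $4$, so $|S|\ge4$. So $G$ is $2$-tough. Here $n=15$, $m=7$, and the degrees are $6$ (six times), $8$ (five times), $9,9,10,10$. The index $6$ is bad, because $d_6=6$ and $d_{15-6+2}=d_{11}=8<9$. Indices below $6$ are not bad because $d_i=6>i$, and $7$ is not bad because $d_7=8>7$. So (H1) holds, and (H2) holds as $d_7\ge7$. The hypothesis of Corollary 2 also holds: $d_7+d_{10}=16\ge15$.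

**Theorem 1 implies Corollary 2.** A $t$-tough graph is $\tau_t$-tough, as $\tau_t\le t$. Assume the hypothesis of Corollary 2. If $i<j\le m$ were both bad, then $d_j+d_{n-j+t}\le j+(n-j-1)<n$, against the hypothesis for $i$; this gives (H1). If $i\le m-1$ is bad, then the hypothesis with $j=i+1$ gives $d_{i+1}+d_{n-i-1+t}\ge n$, while $d_{n-i-1+t}\le d_{n-i+t}\le n-i-1$. Hence $d_{i+1}\ge i+1$; this gives (H2).

## Cutsets, independent sets, and the smallest orders

Let $G$ be $\tau$-tough and not complete. We use two facts all the time.

* (P1) $\kappa(G)\ge2\tau$ and $\delta(G)\ge2\tau$.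
* (P2) If $I$ is independent and $|I|\ge2$, then $(\tau+1)|I|\le n$: delete $V\setminus I$, which leaves $|I|$ components, so $n-|I|\ge\tau|I|$.

Let us try small graphs with $t=2$, that is, $2$-tough and not complete. If $n\le8$, then $\delta\ge4\ge n/2$ and Dirac's theorem gives a Hamilton cycle. More generally, for $n\le14$, (P2) gives $3\alpha\le n$, so $\alpha\le4\le\kappa$, and the Chvátal–Erdős theorem applies. So:

* (P3) A non-Hamiltonian $2$-tough graph on at least $3$ vertices has $n\ge15$.

At $n=15$ this stops: (P1) and (P2) only give $\kappa\ge4$ and $\alpha\le5$. From here on, the degree condition must be used.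

## An edge-maximal counterexample

**Standing assumption.** Suppose Theorem 1 fails for some $t\ge2$ and some graph. Add edges to that graph as long as it stays non-Hamiltonian; this ends before the complete graph, which is Hamiltonian. Call the result $G$, and write $\tau=\tau_t$.

Adding edges never increases $c(G-S)$, so $G$ is still $\tau$-tough. No $d_k$ decreases, so every index bad for $G$ was bad before. Hence (H1) still holds. If $i\le m-1$ is bad for $G$, it was bad before, so $d_{i+1}\ge i+1$ held before and still holds; this is (H2). Moreover $G$ is not complete, and, since adding any missing edge $xy$ creates a Hamilton cycle through $xy$,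

(M) *any two nonadjacent vertices are the ends of a Hamiltonian path.*

We look for a contradiction. If $t=2$, then $n\ge15$ by (P3).

## Closing up a Hamiltonian path

**Notation.** Let $x,y$ be nonadjacent vertices of a non-Hamiltonian graph and $P=v_1v_2\cdots v_n$ a Hamiltonian path with $v_1=x$, $v_n=y$. Put
$$A=N(x),\quad B=N(y),\quad S=A\cap B,\quad \sigma=|S|,\quad X=V\setminus(B\cup\{y\}).$$
Thus $x\in X$ and $|X|=n-1-d(y)$. For $U\subseteq V$ let $U^-=\{v_k:v_{k+1}\in U\}$ and $U^+=\{v_k:v_{k-1}\in U\}$, and write $u^-,u^+$ for the predecessor and successor of a vertex $u$. "Before" and "after" refer to $P$. Reversing $P$ exchanges $x$ with $y$, $A$ with $B$, and $^-$ with $^+$.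

**Lemma 3 (path rules).**

* (R0) $A^-\cap B=\emptyset$; hence $d(x)+d(y)\le n-1$.
* (R1) If $w\in A^-$, $z\in B^+$ and $w$ is before $z$, then $w\not\sim z$.
* (R2) If $w\in A^-$, $z$ is before $w$ and $z^+\in B$, then $w\not\sim z$.
* (R3) If $w\in A^-$: a neighbour $z$ of $w$ before $w$ has $z^+\notin B$, and a neighbour $z$ after $w$ has $z^-\notin B$.
* (R4) If $z\in B^+$: a neighbour $w$ of $z$ before $z$ has $w^+\notin A$, and a neighbour $w$ after $z$ has $w^-\notin A$.

**Proof.** In each case a violation produces a Hamilton cycle.

(R0) If $v_k\in B$ and $v_{k+1}\in A$, then $v_1\cdots v_k\,v_nv_{n-1}\cdots v_{k+1}\,v_1$ is one. As $x\notin A$, every vertex of $A$ has a predecessor, so $|A^-|=|A|$. Both $A^-$ and $B$ lie in $\{v_1,\dots,v_{n-1}\}$, so $d(x)+d(y)\le n-1$.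

(R1) Let $w=v_k$, $z=v_l$, $k<l$. Then $l\ne k+1$, since otherwise $v_k=v_{l-1}\in A^-\cap B$. So $l\ge k+2$. If $w\sim z$, then
$$v_kv_{k-1}\cdots v_1\;v_{k+1}\cdots v_{l-1}\;v_nv_{n-1}\cdots v_l\;v_k$$
is a Hamilton cycle; the new edges are $v_1v_{k+1}$, $v_{l-1}v_n$, $v_lv_k$.

(R2) Let $z=v_l$, $w=v_k$, $l<k$. Then $l+1\ne k$, since otherwise $v_k\in A^-\cap B$. If $w\sim z$, then
$$v_1\cdots v_l\;v_kv_{k-1}\cdots v_{l+1}\;v_nv_{n-1}\cdots v_{k+1}\;v_1$$
is a Hamilton cycle; the new edges are $v_lv_k$, $v_{l+1}v_n$, $v_{k+1}v_1$.

(R3) is (R2) together with (R1). (R4) is (R3) for the reversed path. $\square$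

## Counting the neighbours of $S^-$

The first natural attempt is this. If $x$ and $y$ have many common neighbours, then the predecessors of these form a large independent set with few neighbours, and toughness objects.

**Lemma 4.** Let $G$ be $\tau$-tough and non-Hamiltonian, $P$ as above, $\sigma\ge1$, and $W=S^-$. Then $|W|=\sigma$, the set $W\cup\{y\}$ is independent, and $(\tau+1)(\sigma+1)\le n$. Moreover $N(W)\subseteq X^-\cup X^+$ and
$$\tau(\sigma+1)\le|N(W)|\le2|X|-1 .$$

**Proof.** Since $x\notin S$, each vertex of $S$ has a predecessor, so $|W|=\sigma$. Clearly $y\notin W$, and $W\subseteq A^-$, so $y\notin N(W)$ by (R0). If $w,w'\in W$ were adjacent with $w$ before $w'$, then (R3) for $w'$ would give $w^+\notin B$; but $w^+\in S\subseteq B$. So $W\cup\{y\}$ is independent, and it has at least two elements, so (P2) gives $(\tau+1)(\sigma+1)\le n$.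

Let $z\in N(w)$, $w\in W$; then $z\ne y$. If $z$ is before $w$, then $z^+\notin B$ by (R3), and $z^+\ne y$ since $z^+$ is not after $w\neq y$. So $z^+\in X$ and $z\in X^-$. If $z$ is after $w$, then $z^-\notin B$ and $z^-\ne y$, so $z\in X^+$. As $x\in X$ has no predecessor, $|X^-|\le|X|-1$, so $|X^-\cup X^+|\le2|X|-1$. Finally, deleting $N(W)$ leaves the $\sigma$ isolated vertices of $W$ and a component containing $y$, which is $\sigma+1\ge2$ components; so $|N(W)|\ge\tau(\sigma+1)$. $\square$

From now on in this section and the next, $G$ is the counterexample of the standing assumption, $x,y$ are nonadjacent, $a=d(x)\ge 2\tau$ and $N=|X|=n-1-d(y)$. By (R0), $N\ge a$. A path $P$ exists by (M).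

**Lemma 5.** In $G$, $\sigma\ge N-t+1$ is impossible. If $t\ge3$, even $\sigma\ge N-t$ is impossible.

**Proof.** In each case $\sigma\ge N-t\ge2\tau-t\ge1$, so Lemma 4 applies. For $t=2$ and $\sigma\ge N-1$ it gives $2N\le2N-1$. For $t\ge3$ and $\sigma\ge N-t$ it gives $\frac{t+3}2(N-t+1)\le2N-1$, that is,
$$\tfrac{t-1}2N\le\tfrac{(t+3)(t-1)}2-1 .$$
So $N<t+3=2\tau\le a\le N$, a contradiction. $\square$

**Lemma 6.** In $G$ we have $m\ge2\tau$, and no nonadjacent pair $x,y$ has $\sigma\ge m-t$.

**Proof.** The smaller degree of a nonadjacent pair is at least $2\tau$ and, by (R0), at most $\frac{n-1}2$, hence at most $m$. So $m\ge2\tau$. Suppose $\sigma\ge m-t$. Since $m-t\ge2\tau-t\ge2$, Lemma 4 gives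
$$(\tau+1)(m-t+1)\le n\le2m+2. \tag{1}$$
For $t\ge3$, the function $(\tau+1)(m-t+1)-(2m+2)$ increases with $m$, and at $m=2\tau=t+3$ it equals $2(t+5)-2(t+4)=2>0$; so (1) fails. For $t=2$, (1) reads $3(m-1)\le2m+2$, so $m\le5$ and $n\le12$, against $n\ge15$. $\square$

## What a non-bad index gives, and where the count stops

The degree sequence must now produce common neighbours of $x$ and $y$.

**Definition (good pair).** A nonadjacent pair $(x,y)$ is *good* if $a=d(x)\le d(y)$, every vertex $w\ne y$ nonadjacent to $y$ has $d(w)\le a$, and every vertex $w\ne x$ nonadjacent to $x$ has $d(w)\le d(y)$.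

For example, a nonadjacent pair of maximum degree sum, ordered so that $d(x)\le d(y)$, is good: replacing $x$ by $w$, or $y$ by $w$, cannot increase the sum.

**Lemma 7.** Let $(x,y)$ be a good pair in $G$. Then $N\ge a\ge2\tau$, $a\le m$, and $d_N\le a$. If $k$ is not bad and $a\le k\le\min(N,m)$, then
$$\sigma\ge k-t+1. \tag{2}$$

**Proof.** We have seen $N\ge a\ge2\tau$, and $a\le\frac{n-1}2$ gives $a\le m$. The $N$ vertices of $X$ (namely $x$ and others nonadjacent to $y$) have degree at most $a$, so $d_N\le a$.

A vertex of degree greater than $d(y)$ is neither $x$ nor $y$. It is adjacent to $x$, because nonneighbours of $x$ have degree at most $d(y)$. It is adjacent to $y$, because nonneighbours of $y$ have degree at most $a\le d(y)$. So it lies in $S$.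

Now let $k$ be as stated. Then $d_k\le d_N\le a\le k$, and $k$ is not bad, so $d_{n-k+t}\ge n-k\ge n-N>n-1-N=d(y)$; the index is at most $n$ as $k\ge2\tau\ge t+2$. The $k-t+1$ vertices with indices $n-k+t,\dots,n$ therefore lie in $S$. $\square$

This gives a short proof whenever $N\le m$ and $N$ is not bad: (2) with $k=N$ contradicts Lemma 5. If $N\ge m$, we may use $k=m$ or $k=m-1$ if that index is not bad and at least $a$, and Lemma 6 finishes. There are two points where this does not work.

First, suppose $a=m$ and $m$ is bad. Take an $m$-regular graph on $n=2m+2$ vertices with $m\ge 4$ and $t=2$: then $d_i\le i$ only for $i=m$, and $m$ is bad since $d_{m+4}=m<m+2=n-m$. So (H1) and (H2) hold, and (2) is available for no $k$: the degree sequence gives no lower bound on $\sigma$. Toughness $2$ has to suffice alone.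

Second, suppose $N=i$ is the bad index. Then we must use $k=i-1$, which gives $\sigma\ge N-t$. For $t\ge3$ that is still enough by Lemma 5. For $t=2$ and $\sigma=N-2$, Lemma 4 reads $2(N-1)\le2N-1$, which is true.

The remaining sections deal with these two points. For the first, the idea is to look at the whole word that $P$ spells in terms of membership in $A$ and $B$. If the degree sum is close to $n-1$, this word is almost forced; one can also rotate $P$ to many other end vertices of degree $m$, and each rotated path must obey the same law. For the second point, the structure forced by the bad index (a clique on the large-degree vertices) lets us count $N(W)$ exactly.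

## Nonadjacent pairs with degree sum $n-1$

**Lemma 8.** Let $G$ be a $2$-tough non-Hamiltonian graph with (M). Then $d(x)+d(y)\le n-2$ for all nonadjacent $x,y$.

**Proof.** By (R0), suppose the sum is $n-1$, and take $P$ from $x$ to $y$.

**Step 1: the vertices outside $A\cup B$.** The disjoint sets $A^-$ and $B$ have $n-1$ elements in total, so each $v_k$ with $k\le n-1$ lies in exactly one of $A^-,B$. Let $N_0=V\setminus(A\cup B\cup\{x,y\})$. Then $|N_0|=n-2-(n-1-\sigma)=\sigma-1$, so $\sigma\ge1$. Let $g\in N_0$. Since $g\notin B$, we have $g\in A^-$. Since $g\notin A$, we have $g^-\notin A^-$, so $g^-\in B$ and $g\in B^+$. Now both (R3) and (R4) apply to $g$. A neighbour $z$ before $g$ has $z^+\notin A\cup B$, and $z^+\ne x,y$, so $z^+\in N_0$. Likewise a neighbour $z$ after $g$ has $z^-\in N_0$. If $g,g'\in N_0$ were adjacent with $g$ before $g'$, then $g^+\in N_0$, but $g^+\in A$. So $N_0$ is independent, $|N(N_0)|\le|N_0^-\cup N_0^+|\le2(\sigma-1)$, and $x,y\notin N(N_0)$.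

**Step 2: $\sigma\ge2$ is impossible.** Deleting $N(N_0)$ leaves the $\sigma-1$ isolated vertices of $N_0$ and the component of $x$, so at least $\sigma\ge2$ components. Toughness gives $2\sigma\le2(\sigma-1)$, a contradiction.

**Step 3: $\sigma=1$ is impossible.** Now $N_0=\emptyset$. Let $v_2,\dots,v_k$ be the maximal initial stretch in $A$; $v_2\in A$, and $k\le n-1$ as $y\notin A$. Since $v_{k+1}\notin A$, we have $v_k\notin A^-$, so $v_k\in B$ and $S=\{v_k\}$. The vertices before $v_k$ are $x$ and vertices of $A\setminus B$, all in $A^-$. The vertex $v_{k+1}$ is not in $A$; as $N_0=\emptyset$ it is in $B\setminus A$ or equals $y$. Successors of vertices of $B$ are not in $A$ by (R0), so all vertices after $v_k$ are in $B\setminus A$ or equal to $y$, and all of them are in $B^+$. By (R1) there is no edge between the vertices before $v_k$ and those after $v_k$. So $v_k$ is a cut vertex, against $2$-toughness. $\square$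

## Full vertices in $2$-tough graphs on $2m+2$ vertices

**Lemma 9.** There is no $2$-tough non-Hamiltonian graph $G$ with (M) such that $n=2m+2$, $m\ge4$, all nonadjacent pairs have degree sum at most $2m$, some nonadjacent pair has degrees $m,m$, and at most $m-2$ vertices have degree less than $m$.

The proof occupies this section. Suppose $G$ is such a graph. Call a vertex **full** if its degree is at least $m$. Two nonadjacent full vertices both have degree exactly $m$. A **configuration** is a triple $(x,y,P)$ with $x,y$ full and nonadjacent and $P$ a Hamiltonian path from $x$ to $y$. One exists by hypothesis and (M), and the reversal of a configuration is a configuration.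

The plan is to show that in every configuration a set of vertices along $P$ contains at most about half full vertices, while the hypothesis says that only $m-2$ vertices of the whole graph are not full.

### Missing one vertex, and the defect of a path

**(F0)** *If $G-g$ is Hamiltonian, then $g$ is not full.* This is our source of non-full vertices. Let $C$ be a Hamilton cycle of $G-g$ with an orientation. The successors on $C$ of the vertices in $N(g)$, together with $g$, form an independent set. For if $u\in N(g)$ and its successor is adjacent to $g$, we can insert $g$ between them. If $u,v\in N(g)$ have adjacent successors $u'\sim v'$, then going from $g$ to $u$, backwards along $C$ to $v'$, to $u'$, forwards to $v$, and to $g$ gives a Hamilton cycle. So $3(d(g)+1)\le n=2m+2$ by (P2), and $d(g)\le\frac{2m-1}3<m$.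

**The defect.** Fix a configuration. Since $|A^-|+|B|=2m=n-2$ and these are disjoint subsets of the $(n-1)$-element set $\{v_1,\dots,v_{n-1}\}$, there is exactly one $k\le n-1$ with $v_k\notin B$ and $v_{k+1}\notin A$. Put $\beta=v_k$, $\gamma=v_{k+1}$; the pair $(\beta,\gamma)$ is the **defect**. For every other consecutive pair $(u,u^+)$, exactly one of $u\in B$, $u^+\in A$ holds. As $v_2\in A$ and $v_{n-1}\in B$, neither $\beta$ nor $\gamma$ is in $\{x,y\}$.

Let $N_0=V\setminus(A\cup B\cup\{x,y\})$. Then $|N_0|=n-2-(2m-\sigma)=\sigma$. We shall use constantly: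

* every $u\ne y,\beta$ with $u\notin B$ is in $A^-$;
* every $u\ne x,\gamma$ with $u\notin A$ is in $B^+$.

It helps to write $P$ as a word, with letter $\mathsf a$ for a vertex of $A\setminus B$, $\mathsf b$ for $B\setminus A$, $\mathsf s$ for $S$, $\mathsf o$ for $N_0$. Except at the defect, $\mathsf b$ or $\mathsf s$ is followed by $\mathsf b$, $\mathsf o$ or $y$, while $x$, $\mathsf a$ or $\mathsf o$ is followed by $\mathsf a$ or $\mathsf s$. For an example of the notation, let $x=v_1$ and $y=v_8$ be the ends of a path on $8$ vertices, with $A=\{v_2,v_3,v_7\}$ and $B=\{v_3,v_4,v_7\}$. The word is $x\,\mathsf a\,\mathsf s\,\mathsf b\,\mathsf o\,\mathsf o\,\mathsf s\,y$, and the defect is $(v_5,v_6)$, the pair $\mathsf o\,\mathsf o$.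

Since $\beta\notin B$ and $\gamma\notin A$, there are four types:

* T1: $\beta\in A\setminus B$, $\gamma\in B\setminus A$;
* T2: $\beta\in N_0$, $\gamma\in B\setminus A$;
* T2′: $\beta\in A\setminus B$, $\gamma\in N_0$;
* T3: $\beta,\gamma\in N_0$.

Reversal exchanges $\beta$ and $\gamma$, exchanges T2 and T2′, and preserves T1 and T3. For example, two triangles $x,u,\beta$ and $\gamma,v,y$ joined by the edge $\beta\gamma$, with the path $x\,u\,\beta\,\gamma\,v\,y$, give the word $x\,\mathsf a\,\mathsf a\,\mathsf b\,\mathsf b\,y$ with a T1 defect (here $m=2$; this graph is not $2$-tough).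

Put $J=N_0\setminus\{\beta,\gamma\}$. By the two bullets, $J\subseteq A^-\cap B^+$.

**(F1)** *Every $g\in A^-\cap B^+$ with $g\notin\{x,y\}$, in particular every $g\in J$, is not full.* Indeed $g^-\in B$ and $g^+\in A$, so $x\cdots g^-\,y\cdots g^+\,x$ is a Hamilton cycle of $G-g$; use (F0).

**(F2)** *A neighbour $z$ of $g\in J$ has $z^+\in N_0$ if it is before $g$, and $z^-\in N_0$ if it is after $g$. The set $J$ is independent, $N(J)\subseteq N_0^-\cup N_0^+$, and $x,y\notin N(J)$. If $J\ne\emptyset$, then $2(|J|+1)\le|N(J)|\le2\sigma$.* As in Lemma 8: $g\in A^-\cap B^+$, so by (R3) and (R4) a neighbour $z$ before $g$ has $z^+\notin A\cup B$, and $z^+\ne x,y$; the other side is symmetric. If $g,g'\in J$ were adjacent with $g$ before $g'$, then $g^+\in N_0$, but $g^+\in A$. Deleting $N(J)$ leaves the vertices of $J$ isolated, and also the component of $x$; toughness gives the last claim.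

### Excluding T1, and the rigidity of T2

**Type T1 is impossible.** Here $J=N_0$ and $|J|=\sigma$, so (F2) forces $\sigma=0$ and $S=N_0=\emptyset$. Starting from $v_2\in A\setminus B$, each vertex of $A\setminus B$ other than $\beta$ is in $A^-$, so it is followed by a vertex of $A=A\setminus B$. Since $y\notin A$, this stretch ends at $\beta$. From $\gamma\in B\setminus A$ on, successors of vertices of $B$ are not in $A$, so there are only vertices of $B\setminus A$ and finally $y$. Vertices before $\beta$ are in $A^-$, and vertices after $\gamma$ are in $B^+$. By (R1), $\{\beta,\gamma\}$ separates $x$ from $y$, against $2$-toughness.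

**(F3)** *In T2: $\sigma\ge2$; $|J|=\sigma-1$; $N_0^-\cap N_0^+=\emptyset$; there are members of $J$ before and after $\beta$; $\beta$ is not full. In T2′, by reversal: $\sigma\ge 2$, $|J|=\sigma-1$, $N_0^-\cap N_0^+=\emptyset$, there are members of $J$ before and after $\gamma$, and $\gamma$ is not full.*

Let T2 hold. First we show $\sigma\ge2$. Let $v_2,\dots,v_k$ be the maximal initial stretch in $A$. Then $v_k\notin A^-$ and $v_k\ne\beta,y$, so $v_k\in B$; hence $\sigma\ge1$. Suppose $\sigma=1$. Then $S=\{s\}$ with $s=v_k$, and $N_0=\{\beta\}$. The vertices before $s$ are $x$ and vertices of $A\setminus B$, all in $A^-$; in particular $\beta$ and $\gamma$ come after $s$. No vertex after $s$ is in $A$: if $c$ is the first such vertex, then $c^-\notin B$ by (R0), so $c^-\ne s$, so $c^-\notin A$ by the choice of $c$. Hence $c^-\in N_0=\{\beta\}$, but $\beta^+=\gamma\notin A$. So all vertices after $s$ except $\gamma$ are in $B^+$. By (R1), $\{s,\gamma\}$ separates $x$ from $y$, against $2$-toughness. So $\sigma\ge2$, and $|J|=\sigma-1\ge1$ because $\gamma\notin N_0$.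

Now $2\sigma=2(|J|+1)\le|N(J)|\le|N_0^-\cup N_0^+|\le2\sigma$ by (F2). So $N(J)=N_0^-\cup N_0^+$ has exactly $2\sigma$ elements, and therefore $N_0^-\cap N_0^+=\emptyset$.

The vertex $\gamma=\beta^+\in N_0^+$ thus has a neighbour $g\in J$. If $g$ were after $\gamma$, then $\gamma^+\in N_0$ by (F2) and $\gamma\in N_0^-\cap N_0^+$. So $g$ is before $\gamma$, hence before $\beta$. The vertex $\beta^-\in N_0^-$ has a neighbour $h\in J$. If $h$ were before $\beta^-$, then $\beta^-\in N_0^+$ by (F2), a contradiction. So $h$ is after $\beta$.

Finally, $\beta\notin A$ and $\beta\ne x,\gamma$, so $\beta^-\in B$; hence $g\ne\beta^-$. As $g\sim\gamma$, $g^+\in A$ and $\beta^-\in B$, the cycle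
$$x\cdots g\;\gamma\cdots y\;\beta^-\cdots g^+\;x$$
misses only $\beta$. By (F0), $\beta$ is not full.

### The initial segment avoiding $B$, and rotations

Let $L_1=\{v_1,\dots,v_q\}$ be the vertex set of the maximal initial segment of $P$ avoiding $B$. As $v_{n-1}\in B$, we have $q\le n-2$ and $y\notin L_1$.

**(F4)** *$\beta\notin L_1$, $L_1\subseteq A^-$, $L_1\setminus\{x\}\subseteq A$, and $s_1:=v_{q+1}\in S$.* Suppose $\beta\in L_1$. All vertices before $\beta$ are outside $B$, hence in $A^-$, so all vertices from $v_2$ to $\beta$ are in $A$. Thus $\beta\in A\setminus B$, and since T1 is impossible the type is T2′. But no member of $J$ precedes $\gamma$, contradicting (F3). So $\beta\notin L_1$. Every vertex of $L_1$ is outside $B$ and different from $y,\beta$, hence in $A^-$. So $v_2,\dots,v_{q+1}\in A$, and $v_{q+1}\in B$ by maximality.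

**(F5)** *$q\ge2$.* If $q=1$, then $v_2\in B$ and $v_2\cdots v_nv_2$ is a Hamilton cycle of $G-x$, against (F0), as $x$ is full.

**(F6)** This step produces new configurations, and with them many edges. *Let $w=v_k\in A^-$ be full. Then $w\notin B\cup\{y\}$ by (R0), and*
$$P_w=v_kv_{k-1}\cdots v_1\;v_{k+1}\cdots v_n$$
*is a Hamiltonian path from $w$ to $y$. So $(w,y,P_w)$ is a configuration with the same set $B$, and it has exactly one defect.* By (F4) applied to it, $w$ is adjacent to all other vertices of the maximal initial segment of $P_w$ avoiding $B$, and to the next vertex. Hence: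

* if $w\in L_1$, this segment has vertex set $L_1$, and $w$ is adjacent to all of $L_1\setminus\{w\}$ and to $s_1$;
* if $w\notin L_1$, $v_j,\dots,v_k$ are outside $B$ and $v_{j-1}\in B$, then the segment is $v_k,\dots,v_j$, and $w$ is adjacent to all of $v_{j-1},\dots,v_{k-1}$.

### A gap in $A$ makes $L_1$ at most half full

**Definition (A-gap).** The configuration has an *A-gap* if there is $c\in(A\setminus B)\setminus L_1$ with $c\ne\beta$.

In the word above, $x\,\mathsf a\,\mathsf s\,\mathsf b\,\mathsf o\,\mathsf o\,\mathsf s\,y$, we have $L_1=\{v_1,v_2\}$ and no A-gap; an A-gap would be a letter $\mathsf a$ after the first $\mathsf s$, not at position $\beta$. For such $c$: $c^-\notin B$ by (R0); $c\in A^-$, i.e. $c^+\in A$; and $c\ne s_1$ as $s_1\in B$. So $c,c^+$ come after $s_1$, and $c^+\ne y$.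

**(F7)** *If there is an A-gap, at most $q/2$ vertices of $L_1$ are full.*

*Insertion rule.* Suppose $G[L_1]$ has a Hamiltonian path with ends $u,v$ such that ($u\sim c$, $v\sim c^+$) or ($u\sim c^+$, $v\sim c$). Then insert it between $c$ and $c^+$ in the cycle $s_1\cdots y\,s_1$, which has vertex set $V\setminus L_1$. The result is a Hamilton cycle of $G$. So no such path exists.

*Each full vertex of $L_1$ misses at most one of $c,c^+$* ("misses" means "is nonadjacent to"). The vertex $x$ misses neither. Let $v\in L_1\setminus\{x\}$ be full. The pairs $(c^-,c)$ and $(c,c^+)$ are consecutive in $P_v$, because $c^-$ is not before $s_1$. We have $c^-,c\notin B$. So if $v\not\sim c$, then $(c^-,c)$ is the defect of $P_v$; if $v\not\sim c^+$, then $(c,c^+)$ is. There is only one defect.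

*Cyclically consecutive vertices.* Order $L_1$ cyclically as $v_1v_2\cdots v_q$; $v_q\sim v_1$ by (F4) and (F5). Suppose cyclically consecutive $u\ne v$ are both full. They are the ends of a Hamiltonian path of $G[L_1]$. Each misses at most one of $c,c^+$. If one of them missed neither, or if they missed different ones, the insertion rule would be violated. So both miss exactly one of $c,c^+$, and the same one. Hence $u,v\ne x$, so $\{u,v\}=\{v_k,v_{k+1}\}$ with $2\le k<q$. If $k+1<q$, then $v_k\sim v_q$ by (F6), and $x\,v_2\cdots v_k\,v_qv_{q-1}\cdots v_{k+1}$ is a Hamiltonian path of $G[L_1]$; if $k+1=q$, take $x\,v_2\cdots v_q$. Its ends are $x$, adjacent to both $c$ and $c^+$, and $v_{k+1}$, adjacent to one of them. This violates the insertion rule.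

So no two cyclically consecutive vertices of $L_1$ are full. For $q\ge3$ this gives at most $q/2$ full vertices; for $q=2$ exactly one, namely $x$.

### Runs

The maximal segments of $P$ contained in $X=V\setminus(B\cup\{y\})$ are called **runs**; $L_1$ is one of them. In the word above the runs are $\{v_1,v_2\}$ and $\{v_5,v_6\}$. Any run other than $L_1$ starts with a vertex $u$ with $u^-\in B$; so $u\notin A$ by (R0), thus $u\in N_0$, and $u\ne\gamma$ since $\gamma^-=\beta\notin B$. Every vertex of $X\setminus\{\beta\}$ is in $A^-$. Note $\beta\in X$, and if $\gamma\in X$ then $\gamma$ is in the run of $\beta$. This gives the shape of all runs: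

* A *normal run*, that is, one different from $L_1$ and not containing $\beta$, is $\{g\}\cup K$ with $g\in J$ first and $K\subseteq(A\setminus B)\cap A^-$. It is followed by a vertex which is in $A$, not in $X$, and not $y$; so by a vertex of $S$.
* The run containing $\beta$ is not $L_1$, by (F4). In T2 it is $\{\beta\}$: here $\beta^-\in B$ (as $\beta\notin A$, $\beta\ne x,\gamma$) and $\gamma\in B$. In T2′ it is $g\,K\,\beta\,\gamma\,K'$, with $g\in J$ (the first vertex is in $N_0$, and is neither $\gamma$ nor $\beta\in A$) and $K,K'\subseteq(A\setminus B)\cap A^-$. In T3 it is $\beta\,\gamma\,K'$ with $\beta^-\in B$ and $K'\subseteq(A\setminus B)\cap A^-$. In T2′ and T3 its last vertex is not $\beta$, hence in $A^-$, and so it is followed by a vertex of $S$.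

The sets $K,K'$ may be empty.

**(F8)** *In a normal run only the first vertex of $K$ can be full.* If $w\in K$ is full, then $w\sim g$ by (F6). As $g\in B^+$, (R4) gives $w^-\notin A$. So $w^-=g$.

**(F9)** *If $w\in A^-$ is full and $w^+\in B$, there is no $c\in(A\setminus B)\setminus\{\beta\}$ after $w$.* Suppose there is. Then $c\in A^-$ and $c\ne w^+$. By (R2), applied to $c\in A^-$ and $w$ before $c$ with $w^+\in B$, we get $w\not\sim c$. If $w\sim c^+$, then
$$c\cdots w^+\;y\cdots c^+\;w\cdots x\;c,$$
with each of the three stretches traversed backwards along $P$, is a Hamilton cycle. So $w\not\sim c^+$. The pairs $(c^-,c)$ and $(c,c^+)$ are consecutive in $P_w$, since $c^-$ is not before $w^+$. And $c^-\notin B$ by (R0), $c\notin B$. So both pairs are defects of $P_w$, a contradiction.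

Consequently, *at most one normal run has $|K|=1$ with its vertex of $K$ full*. For such a vertex $w$ we have $w\in A^-$ and $w^+\in S\subseteq B$; of two such vertices, the later one would contradict (F9) for the earlier one.

### Excess of full vertices on the $x$-side

Put
$$\hat K=\{x\}\cup(A\setminus B)\cup(\{\gamma\}\cap N_0),\qquad \hat Y=\{y\}\cup(B\setminus A)\cup(\{\beta\}\cap N_0).$$
Then $V=S\sqcup J\sqcup\hat K\sqcup\hat Y$, and reversal exchanges $\hat K$ and $\hat Y$. Let $f(Z)$ be the number of full vertices in $Z$, let $T=|\hat K|+|\hat Y|$, and call $f(Z)-|Z|/2$ the **excess** of $Z$. For example, a single full vertex has excess $\frac12$, and a set of two vertices with one full has excess $0$. Excess is additive over disjoint unions.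

All of $\hat K$ lies in $X$, and $\hat K$ is the disjoint union of $L_1$, the sets $K$ of the normal runs, and the part of $\hat K$ in the run of $\beta$.

*Assume an A-gap exists.* The excess of $L_1$ is at most $0$ by (F7). By (F8), the set $K$ of a normal run has excess at most $0$, unless $|K|=1$ and its vertex is full, when the excess is $\frac12$; by (F9) that happens at most once. So the sets $K$ of the normal runs have total excess at most $\frac12$.

**(F10)** *T2 with A-gap: $f(\hat K)\le|\hat K|/2+\frac12$.* The run of $\beta$ is $\{\beta\}$, and $\beta\in\hat Y$, so it contributes nothing to $\hat K$.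

**(F11)** *T2′ with A-gap: $f(\hat K)\le|\hat K|/2+\frac32$.* The part of $\hat K$ in the run of $\beta$ is $K\cup\{\beta,\gamma\}\cup K'$. By (F3), $\gamma$ is not full. A full $w\in K\cup K'$ is adjacent to $g$ by (F6); as $g\in B^+$, (R4) gives $w^-\notin A$, i.e. $w^-\in\{g,\gamma\}$. So each of $K,K'$ has at most one full vertex, its first, and the excess of this part is at most
$$\Bigl(\min(1,|K|)-\tfrac{|K|}2\Bigr)+\Bigl(\min(1,|K'|)-\tfrac{|K'|}2\Bigr)+1-1\le1.$$

**(F12)** *T3 with A-gap: $f(\hat K)\le|\hat K|/2+\frac12$.* The part of $\hat K$ in the run of $\beta$ is $\{\gamma\}\cup K'$. A full $w\in K'$ is adjacent to $\beta$ by (F6). As $\beta\in B^+$, (R4) gives $w^-\notin A$, so $w=\gamma^+$.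

*Suppose $\gamma$ is full.* We have $\gamma\in A^-$, so $P_\gamma=\gamma\,\beta\cdots v_2\,x\,\gamma^+\cdots y$ gives a configuration. The pair $(v_2,x)$ is consecutive in it, $v_2\notin B$ by (F5), and $x\not\sim\gamma$. So $(v_2,x)$ is the defect of $P_\gamma$. Two consequences follow.

(a) *No normal run $\{g,w\}$, with $K=\{w\}$, before $\gamma$ has $w$ full.* Let $s=w^+\in S$; it is before $\gamma$, since $\gamma\notin S$. By (R3) for $\gamma\in A^-$, we have $w\not\sim\gamma$, because $w^+\in B$. In $P_\gamma$, the vertex $w$ is preceded by $s\in B$ and followed by $g$. Since $w\notin B$ and $(w,g)$ is not the defect of $P_\gamma$ (as $v_2\in L_1$ and $w\notin L_1$), we get $g\sim\gamma$. So in the configuration $(\gamma,y,P_\gamma)$ the vertex $w$ is preceded by a neighbour of $y$ and followed by a neighbour of $\gamma$, and (F1) says that $w$ is not full.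

(b) *If $K'\ne\emptyset$, then $\gamma^+$ is not full.* Suppose it is full. Then $\gamma^+\sim\beta$ by (F6). In $P_\gamma$ the pair $(\gamma^+,\gamma^{++})$ is not the defect and $\gamma^+\notin B$, so $\gamma\sim\gamma^{++}$; here $\gamma^{++}\in A$, since $\gamma^+\in A^-$, so it is not $y$. Also $x\sim\gamma^+$ and $\beta^-\sim y$. Then
$$\beta^-\cdots x\;\gamma^+\;\beta\;\gamma\;\gamma^{++}\cdots y\;\beta^-$$
is a Hamilton cycle, a contradiction.

*Conclusion of (F12).* If $K'\ne\emptyset$, then in $\{\gamma\}\cup K'$ only $\gamma$ and $\gamma^+$ can be full, and not both by (b); the set has at least two vertices, so its excess is at most $0$ and the total is at most $\frac12$. If $K'=\emptyset$ and $\gamma$ is not full, the total is at most $-\frac12+\frac12=0$. If $K'=\emptyset$ and $\gamma$ is full, then $\gamma^+\in S\subseteq B$. By (F9) for $w=\gamma$ there is no vertex of $A\setminus B$ after $\gamma$ (here $\beta\notin A$), so normal runs after $\gamma$ have $K=\emptyset$. By (a), normal runs before $\gamma$ have no positive excess. So the total is at most the excess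 $\frac12$ of $\{\gamma\}$.

**Counting non-full vertices.** At most $m-2$ vertices of $G$ are not full, and all vertices of $J$ are not full by (F1). In T2 and T2′ we have $|J|=\sigma-1$, so $2m+2=\sigma+(\sigma-1)+T$. At most $m-2-(\sigma-1)=m-1-\sigma$ vertices of $\hat K\cup\hat Y$ are not full, and $m-1-\sigma=\frac T2-\frac52$. In T3 we have $|J|=\sigma-2$, so $2m+2=\sigma+(\sigma-2)+T$, and at most $m-\sigma=\frac T2-2$ vertices of $\hat K\cup\hat Y$ are not full. So
$$f(\hat K)+f(\hat Y)\ge\tfrac T2+\tfrac52\ \text{ in T2 and T2′},\qquad f(\hat K)+f(\hat Y)\ge\tfrac T2+2\ \text{ in T3}. \tag{3}$$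

### Types T2 and T2′ are impossible

By reversal assume T2. By (3), it is enough to find A-gaps in the configuration and in its reversal.

**Step 1: a vertex cut.** Let
$$\mu_A=|\{g\in J:g^+\in A\setminus B\}|,\qquad \mu_B=|\{g\in J:g^-\in B\setminus A\}|,$$
$$D=S\cup\{\gamma,\beta^-\}\cup J^+\cup J^- .$$
For $g\in J$ we have $g^+\in A$ and $g^-\in B$, so $|D|\le\sigma+2+\mu_A+\mu_B$. Since $N_0=J\cup\{\beta\}$, (F2) gives $N(J)\subseteq D$. Also $D\subseteq A\cup B$, so $J$, $x$, $y$ and $\beta$ are outside $D$. The vertices outside $D\cup J$ are of two kinds: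
$$w\in(\{x\}\cup(A\setminus B))\setminus D,\qquad z\in(\{y,\beta\}\cup(B\setminus A))\setminus D .$$
We claim that no $w$ is adjacent to any $z$. We have $w\in A^-$, and $z\in B^+$ since $z\ne\gamma$. If $w$ is before $z$, use (R1). Suppose $z$ is before $w$ and $w\sim z$. Then $z^+\notin B$ by (R3). As $\beta^+=\gamma\in B$, we have $z\ne\beta$, and $z\neq y$, so $z\in B\setminus A$. Then $z^+\notin A$ by (R0), and $z^+\ne y$ because $z^+$ is not after $w$. So $z^+\in N_0$, and $z\in J^-\cup\{\beta^-\}\subseteq D$, a contradiction.

So in $G-D$ the vertices of $J$ are isolated, and $x$ and $y$ lie in different components. There are at least $|J|+2=\sigma+1$ components, and $2(\sigma+1)\le\sigma+2+\mu_A+\mu_B$, that is, $\mu_A+\mu_B\ge\sigma$. Since $\mu_A,\mu_B\le|J|=\sigma-1$, both are at least $1$.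

**Step 2: A-gaps on both sides.** As $\mu_A\ge1$, there is $c=g^+\in A\setminus B$ with $g\in J$. Since $g\notin A\cup\{x\}$, we have $g\notin L_1$, so $c\notin L_1$; and $c\ne\beta\in N_0$. This is an A-gap. As $\mu_B\ge1$, there is $e=g^-\in B\setminus A$ with $g\in J$. We have $e\ne\gamma$, because $\gamma\in N_0^+$, $e\in N_0^-$ and $N_0^-\cap N_0^+=\emptyset$ by (F3). And $g^+\in A$ is after $e$, so $e$ is not in the maximal final segment of $P$ avoiding $A$. So the reversed configuration, of type T2′, has an A-gap.

**Step 3: the count.** By (F10), and by (F11) for the reversal, $f(\hat K)+f(\hat Y)\le\frac T2+\frac12+\frac32=\frac T2+2$, contradicting (3).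

### Type T3 is impossible

If both the configuration and its reversal have A-gaps, then (F12), used twice, gives $f(\hat K)+f(\hat Y)\le\frac T2+1$, contradicting (3). So, by reversal, assume that the configuration has no A-gap. Since $\beta\in N_0$, this means $A\setminus B\subseteq L_1$. Hence:

* $K'=\emptyset$ and $\gamma^+\in S$;
* $g^+\in S$ for $g\in J$: indeed $g^+\in A$ and $g\notin L_1$;
* $A=(L_1\setminus\{x\})\cup S$, $\hat K=L_1\cup\{\gamma\}$, and $X=L_1\cup J\cup\{\beta,\gamma\}$.

**Step 1: neighbours of $L_1$, and $\sigma\ge3$.** We claim $N(L_1)\setminus L_1\subseteq S\cup\{\gamma\}$. Let $w\in L_1\subseteq A^-$ and let $z\notin L_1$ be a neighbour; it is after $w$. By (R3), $z^-\notin B$, so $z^-\in X$. If $z^-\in L_1$, then $z=s_1$; if $z^-=\beta$, then $z=\gamma$; if $z^-=\gamma$, then $z=\gamma^+\in S$; if $z^-\in J$, then $z\in S$. So $S\cup\{\gamma\}$ separates $L_1$ from $y$, and $\sigma+1\ge4$. Hence $\sigma\ge3$ and $|J|=\sigma-2\ge1$.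

**Step 2: $\gamma$ has no neighbour in $J$.** Use (R3) for $\gamma\in A^-$: for $g\in J$ we have $g^+\in S\subseteq B$ and $g^-\in B$, so $g$ can be a neighbour neither before nor after $\gamma$.

**Step 3: a vertex cut.** Let $\mu_B=|\{g\in J:g^-\in B\setminus A\}|\le\sigma-2$ and
$$D=S\cup\{\beta,\beta^-\}\cup J^-,\qquad|D|\le\sigma+2+\mu_B .$$
By (F2), $N(J)\subseteq J^-\cup J^+\cup\{\beta^-,\beta,\gamma,\gamma^+\}$. Here $J^+\subseteq S$, $\gamma^+\in S$, and $\gamma\notin N(J)$ by Step 2; so $N(J)\subseteq D$. Since $D\setminus\{\beta\}\subseteq B$, the sets $J,L_1,\{\gamma\},\{y\}$ are disjoint from $D$.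

*Every neighbour $z$ of $\gamma$ outside $L_1$ lies in $D$.* Suppose $z$ is before $\gamma$. Then $z^+\in X$ by (R3). By Step 2, $z\notin J$, so $z\in B\cup\{\beta\}$. If $z=\beta$, then $z\in D$. If $z\in B$, then $z^+\notin A$ by (R0), so $z^+\in N_0$, and $z^+\ne\gamma$ since $\gamma^-=\beta\notin B$; thus $z\in\{\beta^-\}\cup J^-\subseteq D$. Suppose $z$ is after $\gamma$. Then $z^-\in X$ by (R3), and $z^-$ is not before $\gamma$, so $z^-=\gamma$ or $z^-\in J$, and $z\in S$.

So in $G-D$ the vertices of $J$ are isolated, and there is no edge from $L_1\cup\{\gamma\}$ to the rest. Two conclusions follow.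

* *$\gamma$ has a neighbour $v_l\in L_1$, and $v_l\ne x$.* Otherwise $G-D$ has at least $|J|+3=\sigma+1$ components (those of $J$, of $\gamma$, of $x$ and of $y$), while $|D|\le2\sigma$; this contradicts $2$-toughness. And $x\not\sim\gamma$.
* *$f(L_1)>q/2$.* The graph $G-D$ has at least $|J|+2=\sigma$ components, so $2\sigma\le\sigma+2+\mu_B$ and $\mu_B\ge\sigma-2\ge1$. So there is $e=g^-\in B\setminus A$ with $g\in J$; $g^+\in A$ is after $e$, and $e\ne\gamma$ as $\gamma\in N_0$. Thus the reversed configuration has an A-gap, and (F12) for it gives $f(\hat Y)\le\frac{|\hat Y|}2+\frac12$. By (3), $f(\hat K)\ge\frac{|\hat K|}2+\frac32=\frac{q+1}2+\frac32$. As $\hat K=L_1\cup\{\gamma\}$, we get $f(L_1)\ge\frac{q+2}2>\frac q2$.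

**Step 4: each full vertex of $L_1$ misses exactly one vertex of $S\cup\{\gamma\}$.** We have $m=|A|=q-1+\sigma$. A full $w\in L_1$ is nonadjacent to $y$, so its degree is exactly $m$. It is adjacent to all $q-1$ vertices of $L_1\setminus\{w\}$ by (F6), and $N(w)\subseteq L_1\cup S\cup\{\gamma\}$ by Step 1. So it has exactly $\sigma$ neighbours among the $\sigma+1$ vertices of $S\cup\{\gamma\}$. In particular $x$ misses $\gamma$ and is adjacent to $\gamma^+$.

**Step 5: insertion between $\gamma$ and $\gamma^+$.** *$G[L_1]$ has no Hamiltonian path with one end adjacent to $\gamma$ and the other to $\gamma^+$.* Otherwise insert it between $\gamma$ and $\gamma^+$ in the cycle $s_1\cdots y\,s_1$; note that $\beta\notin L_1$ and $\beta\ne s_1$, so $\gamma$ comes after $s_1$.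

Since more than $q/2$ vertices of $L_1$ are full, there are cyclically consecutive full $u\ne v$ in the cyclic order $v_1\cdots v_q$ (for $q=2$, both vertices are full). They are the ends of a Hamiltonian path of $G[L_1]$. By Step 4 each misses at most one of $\gamma,\gamma^+$. As in (F7), the insertion rule implies that both miss exactly one of these two vertices, and the same one.

*Both miss $\gamma^+$.* Then neither is $x$, so $\{u,v\}=\{v_k,v_{k+1}\}$ with $2\le k<q$. The path $x\,v_2\cdots v_k\,v_q\cdots v_{k+1}$ (or $x\,v_2\cdots v_q$ if $k+1=q$), which exists by (F6), has ends $x\sim\gamma^+$ and $v_{k+1}\sim\gamma$, a contradiction.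

*Both miss $\gamma$.* Then both are adjacent to $\gamma^+$, and $v_l\ne u,v$; in particular $q\ge3$. Write the cyclic order as $v=c_1,c_2,\dots,c_q=u$, and let $v_l=c_j$ with $2\le j\le q-1$. By (F6), the full vertex $u$ is adjacent to $c_{j-1}$. So $c_jc_{j+1}\cdots c_q\,c_{j-1}c_{j-2}\cdots c_1$ is a Hamiltonian path of $G[L_1]$ with ends $v_l\sim\gamma$ and $v\sim\gamma^+$, a contradiction.

All four types are impossible, so Lemma 9 is proved. $\square$

## Proof of Theorem 1 when no index below $m$ is bad

We return to the counterexample $G$. Note that $\tau\ge2$, so $G$ is $2$-tough, and Lemmas 8 and 9 apply to it. *Assume that no index $\le m-1$ is bad.*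

Take a nonadjacent pair of maximum degree sum with $a=d(x)\le d(y)$; it is good. By Lemma 7, $a\le m$ and $a\le N$.

**Step 1: $N\le m-1$ is impossible.** The index $N$ is not bad, so (2) with $k=N$ gives $\sigma\ge N-t+1$, contradicting Lemma 5.

**Step 2: $N\ge m$ and $a\le m-1$ is impossible.** The index $m-1$ is not bad, so (2) with $k=m-1$ gives $\sigma\ge m-t$, contradicting Lemma 6.

**Step 3: $a=m$ is impossible.** Here the near-half lemma is needed. We have $d(x)+d(y)\ge2m\ge n-2$, and the sum is at most $n-2$ by Lemma 8. So $n=2m+2$ and $d(x)=d(y)=m$.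

Suppose $d_{m-1}\le m-1$. Then $m-1\ge\delta(G)\ge t+2$, and $m-1$ is not bad, so $d_{n-m+1+t}\ge n-m+1>m=d(y)$. As in the proof of Lemma 7, the $m-t$ vertices with indices $n-m+1+t,\dots,n$ lie in $S$. So $\sigma\ge m-t$, contradicting Lemma 6.

So $d_{m-1}\ge m$, and at most $m-2$ vertices have degree less than $m$. We have $m\ge2\tau\ge4$ and $n=2m+2$, all nonadjacent pairs have degree sum at most $2m$, and $x,y$ have degrees $m,m$. Lemma 9 gives a contradiction.

## Proof of Theorem 1 when some $i\le m-1$ is bad

*Now let $i\le m-1$ be bad.* By (H1) it is the only bad index, and by (H2) $d_{i+1}\ge i+1$. Let $V=\{u_1,\dots,u_n\}$ with $d(u_k)=d_k$, put $L=\{u_1,\dots,u_i\}$ and $R=V\setminus L$. Vertices of $L$ have degree at most $d_i\le i$, and vertices of $R$ have degree at least $i+1$. In Example B, $L$ and $R$ are the two cliques.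

**Step 1: $R$ is a clique.** Suppose not. Take nonadjacent $x,y\in R$ with maximum degree sum among nonadjacent pairs in $R$, $a=d(x)\le d(y)$. This pair is good: for $w\in R$ use the maximality, and for $w\in L$ use $d(w)\le i<a\le d(y)$. We have $N\ge a\ge i+1$. If $N\le m$, then $N$ is not bad, and (2) with $k=N$ gives $\sigma\ge N-t+1$, contradicting Lemma 5. If $N\ge m+1$, then (2) with $k=m$ (which is not bad since $m>i$, and $a\le m$) gives $\sigma\ge m-t+1$, contradicting Lemma 6.

**Step 2: a pair with $N\le i$.** Let $p=u_{n-i+t}$. Since $n-i+t>i$, $p\in R$. As $i$ is bad, $d(p)\le n-i-1=|R|-1$; as $R$ is a clique, $N(p)=R\setminus\{p\}$. So $p\not\sim u_i$ and $d(p)=n-1-i$. Now let $(x,y)$ be a nonadjacent pair of maximum degree sum in $G$, $a=d(x)\le d(y)$; it is good. The sum is at least $d_i+n-1-i$. By Step 1, $x,y$ are not both in $R$. If $y\in L$, then $d(x)\le d(y)\le d_i$, and the sum is at most $2d_i<d_i+n-1-i$, because $d_i\le i<n-1-i$; a contradiction. So $y\in R$, $x\in L$, $a\le d_i$, and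
$$N=n-1-d(y)\le a+i-d_i\le i .$$

**Step 3: $N=i$, $a\le i-1$ and $\sigma\ge N-t$.** If $N\le i-1$, then $N$ is not bad and (2) with $k=N$ gives $\sigma\ge N-t+1$, contradicting Lemma 5. So $N=i$ and $d(y)=n-1-i=|R|-1$; hence $N(y)=R\setminus\{y\}$. By Lemma 8, $a+d(y)\le n-2$, so $a\le i-1$. The index $i-1$ is not bad, so (2) with $k=i-1$ gives $\sigma\ge i-t=N-t$. For $t\ge3$ this contradicts Lemma 5.

**So $t=2$ from here on**, and by Lemma 5, $\sigma=i-2$. This is the second point where the first count stopped. We now compute $N(W)$ more exactly.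

**Step 4: the shape of $P$.** Take a Hamiltonian path $P$ from $x$ to $y$. Here $B=R\setminus\{y\}$, $X=L$ and $S=A\cap R$. Let $\varepsilon=|A\cap L|$. Then $a=\sigma+\varepsilon=i-2+\varepsilon\le i-1$, so $\varepsilon\in\{0,1\}$; and $\sigma=a-\varepsilon\ge4-\varepsilon$, as $a\ge2\tau=4$. By (R0), predecessors of vertices of $A$ lie outside $B$, and they are not $y$, so $A^-\subseteq L$. Hence $|L\setminus A^-|=i-a=2-\varepsilon$.

Since $P$ starts in $L$ and ends in $R$, it splits into alternating blocks $Q_1,R_1,Q_2,R_2,\dots,Q_\ell,R_\ell$, the $Q_k$ in $L$ and the $R_k$ in $R$. Let $f_k$ and $e_k$ be the first and last vertices of $R_k$; $e_\ell=y$. Predecessors of vertices of $S$ lie in $L$, so $S\subseteq\{f_1,\dots,f_\ell\}$. Let $\rho=\ell-\sigma$ be the number of $k$ with $f_k\notin S$. For such $k$ we have $f_k\notin A$, so the last vertex of $Q_k$ is not in $A^-$. Hence $\rho\le2-\varepsilon$.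

**Step 5: at most one $k$ has $f_k\in S$ and $|R_k|\ge2$.** This limits the number of distinct block ends. If $k<l$ are two such indices, then
$$v_1\cdots f_k\;\,f_l^+\cdots v_n\;\,f_k^+\cdots f_l\;\,v_1$$
is a Hamilton cycle: $f_kf_l^+$ and $v_nf_k^+$ are edges since $R$ is a clique, and $f_l\sim x$. This is a contradiction.

**Step 6: counting $N(W)$.** Let $W=S^-\subseteq L$, $|W|=\sigma$. By Lemma 4, $2(\sigma+1)\le|N(W)|$ and $N(W)\subseteq L^-\cup L^+$. A vertex of $R$ whose predecessor is in $L$ is some $f_k$; a vertex of $R$ whose successor is in $L$ is some $e_k$ with $k<\ell$. So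
$$N(W)\cap R\subseteq\{f_1,\dots,f_\ell\}\cup\{e_1,\dots,e_{\ell-1}\},$$
a set with $\ell+|\{k<\ell:|R_k|\ge2\}|$ elements. The last number is at most $\rho$. Indeed, if $f_\ell\in S$, then $f_\ell\ne y$, so $|R_\ell|\ge2$, and by Step 5 all other $R_k$ with $|R_k|\ge2$ have $f_k\notin S$. If $f_\ell\notin S$, then at most $\rho-1$ indices $k<\ell$ have $f_k\notin S$, and at most one has $f_k\in S$ and $|R_k|\ge2$. So
$$|N(W)\cap R|\le\ell+\rho=\sigma+2\rho. \tag{4}$$
As $W$ is independent, $|N(W)\cap L|\le|L\setminus W|=i-\sigma=2$. Hence $2\sigma+2\le\sigma+2\rho+2$, that is, $\sigma\le2\rho\le2(2-\varepsilon)$.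

**Step 7: the last two values of $\varepsilon$.** If $\varepsilon=1$, then $3\le\sigma\le2$, a contradiction. So $\varepsilon=0$, and then $4\le\sigma\le4$: $\sigma=4$, $\rho=2$, $i=6$, and $\ell=\sigma+\rho=6=|L|$. So every $Q_k$ is a single vertex. Let $b$ be one of the two vertices of $L\setminus W$. We have $b\ne x$, because $Q_1=\{x\}$ gives $v_2\in A\cap R=S$, so $x\in W$. Hence $b^-$ exists, and $b^-\in R\setminus\{y\}=B$; also $b^+\in R$. Let $w\in W\subseteq A^-$. If $b$ is before $w$, then $b^+$ is not after $w$, so $b^+\ne y$ and $b^+\in B$; by (R3), $b\not\sim w$. If $b$ is after $w$, then $b^-\in B$ and again $b\not\sim w$ by (R3). So $N(W)\cap L=\emptyset$, and (4) gives $|N(W)|\le\sigma+2\rho=8<10=2(\sigma+1)$, contradicting Lemma 4.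

So neither a counterexample without a bad index below $m$ nor one with such an index exists. This proves Theorem 1, and with it Corollary 2; in particular the conjecture is true for $t=2$ and for $t=3$. $\blacksquare$
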